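# Edge weights can slow the (1+1) EA on minimum spanning trees by a polynomial factor

## 1. Search points, feasibility and runtime

Throughout, $G=(V,E)$ is a connected simple undirected graph with $m=|E|\ge 2$ edges $e_1,\dots,e_m$ and positive integer weights $w(e_1),\dots,w(e_m)$; $w_{\max}$ is the largest weight. $\Pr$ and $\mathbb E$ denote probability and expectation.

**Definition 1 (search points and fitness).** A *search point* is a bitstring $x\in\{0,1\}^m$, identified with the set of edges $e_i$ with $x_i=1$. Its *fitness*, to be minimized, is $f(x)=\sum_i w(e_i)x_i$. It is *feasible* if its edges form a connected spanning subgraph of $G$.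

Example. Let $G$ be the triangle on $v_0,v_1,v_2$ with $g_1=v_0v_1$, $g_2=v_1v_2$, $a_2=v_0v_2$ and weights $2,4,8$. The feasible points are $\{g_1,g_2\}$, $\{g_1,a_2\}$, $\{g_2,a_2\}$ and the full triangle, with fitness $6,10,12,14$. Feasible points need not be trees.

**Definition 2 (the (1+1) EA).** The algorithm starts with an arbitrary feasible $x$. In each iteration it creates $y$ by flipping each bit of $x$ independently with probability $1/m$. It rejects $y$ if $y$ is infeasible; otherwise it replaces $x$ by $y$ if $f(y)\le f(x)$. We write $x_t$ for the search point at time $t$. A flip $0\to1$ is an *insertion*, a flip $1\to0$ a *removal*. An accepted step with $y=x$ is *idle*.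

Example. In the triangle, at $x=\{g_1,a_2\}$ (fitness $10$), the only accepted $y\ne x$ is $\{g_1,g_2\}$: the two other feasible points have fitness $12$ and $14$. To reach it, $g_2$ and $a_2$ must flip and $g_1$ must not, which has probability $\frac13\cdot\frac13\cdot\frac23=\frac2{27}$.

**Definition 3 (runtime).** The *runtime* $\mathcal T$ is the number of iterations until $x$ represents a minimum spanning tree (MST) of $G$.

Example. In the triangle started at $\{g_1,a_2\}$, the runtime is geometric with success probability $\frac2{27}$, so $\mathbb E[\mathcal T]=\frac{27}2$.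

We use the following textbook facts.

* $(1-\frac1m)^{m-1}\ge \frac1e$ for $m\ge2$.
* Adding a missing edge to a spanning tree creates exactly one cycle, its *fundamental cycle*; removing an edge afterwards leaves a connected graph exactly if that edge is on the cycle. A *bridge* of a connected graph is an edge whose removal disconnects it; the non-bridges are the edges on cycles.
* An edge that is strictly the heaviest on some cycle lies in no MST.
* If $N$ is binomial with mean $\mu$, then $\Pr(N=r)\le \mu^r/r!$ and $\mathbb E[e^N]\le e^{(e-1)\mu}$.
* Maximal inequality: if $(Z_\kappa)$ is a nonnegative supermartingale with $Z_0\le z$, then $\Pr(\sup_\kappa Z_\kappa\ge\lambda)\le z/\lambda$.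

## 2. Does $w_{\max}$ have to enter the bound?

Two upper bounds on the expected runtime are known: a general bound $O(m^3\log m)$ and a bound $O(m^2(\log m+\log w_{\max}))$; the latter is worse than the former if $w_{\max}$ is much larger than $m^m$. There are instances with expected runtime $\Omega(m^2\log m)$. The work "Runtime Analysis of the (1+1) Evolutionary Algorithm on Strings over Finite Alphabets" conjectures that the lower bound is the right order, "i.e., that the logarithmic factor in the maximal weight is unnecessary". Precisely: is there an absolute constant $C$ such that for every $G$, all positive integer weights and every feasible initial point, the expected runtime is at most $C\,m^2\log m$?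

The answer is no, and the gap is polynomial.

**Theorem 1.** For every sufficiently large $m$ there are a connected simple (outerplanar) graph with $m$ edges, positive integer weights with $w_{\max}\le 2^{m/100}$, and an initial spanning tree, such that
$$\Pr\big(\mathcal T>(m/202)^{1/51}\,m^2\big)=1-o(1)\qquad(m\to\infty).$$
Hence $\mathbb E[\mathcal T]\ge m^{2+1/52}$ for all large $m$, and no constant $C$ as in the conjecture exists. In particular, no weight-independent bound of the form $m^{2+o(1)}$ holds.

## 3. One cycle, and two triangles sharing a vertex

If $G$ is a tree, the only feasible point is $G$ and the runtime is $0$. Let $G$ be one cycle with $m\ge3$ edges. A feasible point is the cycle or the cycle minus one edge. From the full cycle, removing exactly one edge is accepted and has total probability $m\cdot\frac1m(1-\frac1m)^{m-1}\ge\frac1e$. From the cycle minus an edge that is not of maximal weight, flipping exactly this edge and one fixed edge of maximal weight leads to an MST, with probability $m^{-2}(1-\frac1m)^{m-2}\ge\frac1{em^2}$. The full cycle is not accepted from there, since it is heavier. So the expected runtime is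 at most $e+em^2$, whatever the weights.

The first sign of trouble comes with two triangles. Let a "heavy" triangle $g_1,g_2,a_2$ with weights $16,32,64$ and a "light" triangle $g_1',g_2',a_2'$ with weights $2,4,8$ share the vertex $v_0$; here $m=6$. Suppose the current point is $\{g_1,a_2\}\cup\{g_1',g_2'\}$: the light triangle is already optimal. The step flipping exactly $g_2,a_2,a_2'$ changes the fitness by $32-64+8=-24$ and is accepted. Now the light triangle is complete. Removing exactly one of its three edges is accepted, with the same probability $\frac16(\frac56)^5$ for each of the three. With two of the three choices, the light triangle has lost its optimal shape.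

So an improvement at heavy edges can carry along a free insertion at light edges, and the extra cycle that results is resolved blindly. The proof makes this damage persist.

## 4. Holes, links and intervals in a fan

**Definition 4 (unit).** A *unit* of size $n$ has the *hub* $v_0$, vertices $v_1,\dots,v_n$, *path edges* $g_i=v_{i-1}v_i$ ($1\le i\le n$) and *spokes* $a_k=v_0v_k$ ($2\le k\le n$), in total $2n-1$ edges. Its internal order, from light to heavy, is
$$g_1<g_2<a_2<g_3<a_3<\dots<g_n<a_n .$$

So $g_i<a_k$ for $i\le k$, and $a_k<g_i$ for $k<i$. For $n=2$ a unit is the triangle above. There is no spoke $a_1$; its role is played by $g_1$.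

**Definition 5 (holes, links, excess).** Consider a connected spanning subgraph of a unit. A *hole* is an index $i$ with $g_i$ missing. Let the present spokes be at $k_1<\dots<k_q$, and put $k_0=0$. The *links* are the sets $(k_{r-1},k_r]=\{k_{r-1}+1,\dots,k_r\}$, $1\le r\le q$. The *excess* $E_u$ of unit $u$ is its number of present edges minus $n$.

**Lemma 1.** A subgraph of a unit is connected and spanning if and only if each link contains at most one hole and no hole exceeds $k_q$. In that case $E_u=\#\text{spokes}-\#\text{holes}$ is the number of hole-free links. If $i$ is a hole in the link $(k_{r-1},k_r]$, then inserting $g_i$ and removing the heavier edge $a_{k_r}$ keeps the unit connected. Distinct holes give distinct pairs $(g_i,a_{k_r})$.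

**Proof.** Holes $h_1<\dots<h_p$ cut the path $v_0,\dots,v_n$ into segments, with indices $0,\dots,h_1-1$; then $h_1,\dots,h_2-1$; and so on up to $h_p,\dots,n$. All spokes go to $v_0$, so the unit is connected iff every segment except the first contains a spoke index. For a middle segment this says that a spoke $k$ with $h_j\le k<h_{j+1}$ exists, i.e. that $h_j$ and $h_{j+1}$ are not in one link (and if all holes are at most $k_q$, each hole is in some link). For the last segment it says $h_p\le k_q$. The number of edges is $n-\#\text{holes}+\#\text{spokes}$, and each hole sits in its own link; this gives the formula for $E_u$. After the exchange, links $r$ and $r+1$ merge, and only the possible hole of link $r+1$ remains in the merged link; if $r=q$, no hole above $k_{q-1}$ remains. Since $i\le k_r$, $a_{k_r}$ is heavier than $g_i$. Different holes have different $g_i$. $\square$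

The unit is a *tree* iff $E_u=0$; it is *unicyclic* if $E_u=1$.

**Definition 6 (intervals and gaps of a tree unit).** In a tree unit let $D$ be the number of holes, which equals the number of spokes. Link $r$ has exactly one hole $i_r$. The set $\{i_r,\dots,k_r\}$ is an *interval*, of length $\ell_r=k_r-i_r+1\ge1$. The other positions in $\{1,\dots,n\}$ form *gaps*: $k_{r-1}+1,\dots,i_r-1$ for each $r$, and $k_D+1,\dots,n$ at the end.

Example. Let $n=5$ with edges $g_1,g_3,g_4,a_3,a_5$. The holes are $2$ and $5$, the links $\{1,2,3\}$ and $\{4,5\}$, the intervals $\{2,3\}$ and $\{5\}$, the gaps $\{1\}$ and $\{4\}$. The star $g_1,a_2,\dots,a_n$ has $n-1$ intervals of length 1. The path $g_1,\dots,g_n$ has none.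

A tree unit has $n-1$ missing edges: $D$ path edges and $n-1-D$ spokes. An *improving exchange* inserts one edge and removes one heavier edge such that the unit stays connected.

**Lemma 2.** In a tree unit, with $i=i_r$, $k=k_r$, $\ell=\ell_r$, the fundamental cycles are as follows.

* $g_i$ inserted: the cycle is $g_{k_{r-1}+1},\dots,g_k,a_k$, and $a_{k_{r-1}}$ if $r\ge2$. Heavier than $g_i$ are exactly $g_p$ ($i<p\le k$) and $a_k$.
* $a_l$ inserted, $i\le l<k$: the cycle is $a_l,g_{l+1},\dots,g_k,a_k$; all other edges are heavier than $a_l$.
* $a_l$ inserted, $l$ in a gap following spoke $k_{r-1}$ (or $v_0$ if $r=1$): the cycle is $a_l,g_{k_{r-1}+1},\dots,g_l$, and $a_{k_{r-1}}$ if $r\ge2$; all other edges are lighter than $a_l$.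

Consequently the improving exchanges are, for each interval of length $\ell$, exactly these:

* *splits*: $a_l$ in, $g_p$ out, $i\le l<p\le k$. The interval is replaced by two of lengths $X=l-i+1$ and $Y=k-p+1$; each pair $X,Y\ge1$ with $X+Y\le\ell$ occurs exactly once;
* *shrinks*: $g_i$ in, $g_p$ out gives length $Y\in\{1,\dots,\ell-1\}$, each once; $a_l$ in, $a_k$ out gives length $X\in\{1,\dots,\ell-1\}$, each once;
* one *annihilation*: $g_i$ in, $a_k$ out; the interval disappears.

Exception: if $i=1$, the moves with $l=1$ (those using $a_l$ with $X=1$) do not exist. Other intervals are unaffected. $D$ changes by $+1$, $0$, $-1$ under splits, shrinks, annihilation.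

**Proof.** The segment containing $v_i$ contains the spoke endpoint $v_k$, and the segment ending in $v_{i-1}$ contains $v_{k_{r-1}}$ (which is $v_0$ if $r=1$). So after inserting $g_i=v_{i-1}v_i$ we walk from $v_i$ along the path to $v_k$, by $a_k$ to $v_0$, by $a_{k_{r-1}}$ (if $r\ge2$) to $v_{k_{r-1}}$, and along the path to $v_{i-1}$. Since $k_{r-1}<i$, the spoke $a_{k_{r-1}}$ is lighter than $g_i$, as are the $g_p$ with $p<i$. For $i\le l<k$, $v_l$ is in the segment of $v_k$, which gives the second cycle; $g_{l+1}$ is already heavier than $a_l$. For $l$ in a gap following $k_{r-1}$, $v_l$ is in the segment of $v_{k_{r-1}}$, which gives the third; $a_l$ is heavier than all $g_p$ with $p\le l$ and all $a_{k}$ with $k<l$. The improving exchanges are the pairs (inserted edge, heavier cycle edge). For a split, the new holes and spokes are $i,p$ and $l,k$, so the intervals are $\{i,\dots,l\}$ and $\{p,\dots,k\}$, and $p\ge l+1$ means $X+Y\le\ell$. The other cases are read off in the same way. $\square$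

Example, continued. The interval $\{2,3\}$ has the split ($a_2$ in, $g_3$ out), the shrinks ($g_2$ in, $g_3$ out) and ($a_2$ in, $a_3$ out), and the annihilation ($g_2$ in, $a_3$ out). The interval $\{5\}$ has only the annihilation ($g_5$ in, $a_5$ out). Inserting $a_4$ from the gap $\{4\}$ creates the cycle $a_4,g_4,a_3$, of which $a_4$ is the heaviest edge.

## 5. Total interval length: decay under exchanges, growth under insertions

Someone who wants to prove the conjecture looks for a potential that forgets the weights and shrinks by a factor $1-\Omega(m^{-2})$ per step. For one tree unit there is a good candidate, the total length $L=\sum_r\ell_r\le n$, which is $0$ exactly for the path. Suppose that only improving exchanges occur, each with the same probability $a\ge\frac1{em^2}$ per step.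

For an interval with $i\ne1$, the annihilation lowers $L$ by $\ell$, the two families of shrinks together by $2\sum_{Y=1}^{\ell-1}(\ell-Y)=\ell(\ell-1)$, and splits do not raise $L$. The total is at least $\ell^2$. If $i=1$, at most $\ell-1$ of this is lost (the shrink with $X=1$), and $\ell^2-(\ell-1)\ge\ell$ because $(\ell-1)^2\ge0$. So the expected decrease of $L$ is at least $aL\ge L/(em^2)$. Hence $\mathbb E[L_t]\le n\,e^{-t/(em^2)}$, and after $em^2(\ln n+r)$ steps $\Pr(L\ge1)\le e^{-r}$. This is $O(m^2\log m)$, and no weight appears.

The argument stops at the word "only". Take the unit in its optimal state $L=0$. Suppose that a heavier unit improves and in the same step $a_l$ is inserted here, and that afterwards a uniformly random edge of the cycle $g_1,\dots,g_l,a_l$ is removed. Removing $g_p$ creates the interval $\{p,\dots,l\}$. So the new value of $L$ has mean $\frac1{l+1}\sum_{c=1}^lc=\frac l2$, and summed over the $n-1$ missing spokes this is $\frac12\sum_{l=2}^n l\ge\frac{n^2}{4}$ for $n\ge2$ (as $\frac{n(n+1)}2-1\ge\frac{n^2}2$ then). One rare insertion undoes most of the progress.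

The long interval that it creates is also fertile: an interval of length $\ell$ has $\ell(\ell-1)/2$ splits and only one annihilation. So it tends to break into many short intervals. Short intervals disappear slowly, since an interval of length $1$ has only its annihilation, at rate about $m^{-2}$.

This suggests a relay. Arrange many units in layers, heaviest first. While layer $j$ still has many holes, its improving exchanges drive insertions in layer $j+1$, so that each unit there regains many holes even if it had lost them all. Those holes survive for about $2m^2$ steps, long enough to drive layer $j+2$, and so on. If each layer passes the activity on after time $m^2$, then $B$ layers take time $Bm^2$. The rest of the notes carries this out.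

## 6. The instance: layers of fans with weights $2^r$

**Parameters.** For an integer $s$ let
$$B=s,\quad n=s^8,\quad W=s^{42},\quad U=BW,\quad m'=U(2n-1),\quad M_0=s^{9/8},\quad M_1=s^{3/2}.$$
Given $m$, take the largest $s$ with $100m'\le m$. Since $m'(s+1)/m'(s)\to1$, for large $m$ we have $100m'\le m\le101m'$, and $s\to\infty$ as $m\to\infty$. As $BWn\le m'\le2BWn$,
$$100\,BWn\le m\le202\,BWn=202\,s^{51}.\tag{1}$$
All statements below are for large $s$.

**Graph.** Take $U$ units of size $n$ sharing the hub $v_0$ and otherwise disjoint, plus $m-m'$ pendant *dummy* edges at $v_0$. A fan is outerplanar (put its vertices on a convex polygon in the order $v_0,\dots,v_n$; spokes are non-crossing chords), and gluing outerplanar graphs at a vertex keeps outerplanarity. The graph is connected, simple, and has $m$ edges.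

**Weights.** Group the units into *layers* $1,\dots,B$ of $W$ units each. Order all unit edges so that all edges of a layer-$j$ unit are heavier than all edges of a layer-$(j+1)$ unit; inside a layer the units come one after another in arbitrary order; inside a unit the internal order is used. So of any two units one is heavier in all its edges. The unit edge of rank $r$ ($1\le r\le m'$) gets weight $2^r$, and dummies get weight $1$. Thus $w_{\max}=2^{m'}\le2^{m/100}$.

**Initial point.** All dummies, and in each unit the star $g_1,a_2,\dots,a_n$. This is a spanning tree.

A point is feasible iff it contains all dummies and its restriction to each unit is connected and spanning. So a step that flips a dummy is rejected. Because the weights of unit edges are distinct powers of two, for feasible $x\ne y$ we have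
$$f(y)\le f(x)\iff\text{the heaviest flipped edge is a removed one.}\tag{2}$$
Since $a_k$ is the heaviest edge of the cycle $g_1,\dots,g_k,a_k$, the unique MST consists of the dummies and all paths $g_1,\dots,g_n$. A minimum-weight feasible point is an MST because weights are positive. So the MST is the unique minimizer of $f$, and it is never left once reached.

Let $t_j=(j-1)m^2$ and $T=Bm^2=t_{B+1}$. *Phase* $j$ is the time interval $[t_j,t_{j+1}]$. Let $H_j(t)$ be the number of holes in all layer-$j$ units at time $t$.

The exponents in the parameters are chosen so that a few comparisons come out right. In $m^2$ steps, a unit of layer $j+1$ should receive many insertions while $H_j\ge WM_0/2$. Their expected number will turn out to be of order at least $WM_0n/m$, hence of order at least $M_0/B=s^{1/8}$. Messy steps must be rare, which will need $n^5/W=s^{-2}$ small. The failure probability per layer will be of order $(M_0/M_1)^4=s^{-3/2}$, and summed over $B$ layers this is $s^{-1/2}$.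

## 7. Acceptance rates seen from one unit

The purpose of this section is to reduce the influence of everything outside a unit $u$ to two numbers. Fix a feasible $x$, a unit $u$, and let $S$ be the set of flipped edges of $u$.

**Definition 7.** Define three events on the flips outside $u$:

* $N_u$: no flips in units heavier than $u$;
* $R_u$: the flips in heavier units are nonempty, keep all heavier units connected, and the heaviest flipped edge among them is removed;
* $Q_u$: no dummy flips, and all lighter units stay connected.

Example. In the two-triangle state of Section 3 with $u$ the light triangle, $R_u$ occurs exactly if $g_2$ and $a_2$ flip and $g_1$ does not: as in Section 1, this is the only way the heavy triangle can move from $\{g_1,a_2\}$ to a different connected state with the heaviest flipped edge removed.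

By (2), a step with $S\ne\emptyset$ is accepted iff $u$ stays connected, $Q_u$ holds, and either $R_u$ holds, or $N_u$ holds and the heaviest edge of $S$ is removed. Given $x$, the flips in heavier units, $S$, and the remaining flips are independent.

**Lemma 3.** (i) If $u$ is a tree, each improving exchange has the same probability $a$ of being exactly $S$ in an accepted step, and $\frac1{em^2}\le a\le\frac1{m^2}$.

(ii) If $u$ is a tree, each missing edge has the same probability $\nu=m^{-1}(1-\frac1m)^{2n-2}\Pr(R_u)\Pr(Q_u)$ of being exactly $S$ in an accepted step.

(iii) If $u$ is unicyclic, all edges of its cycle have the same probability, at least $\frac1{em}$, of being exactly $S$ in an accepted step.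

(iv) If $u$ is a tree in layer $j+1$, then $\nu\ge H_j/(em^3)$.

**Proof.** (i) An improving exchange is accepted under $Q_u$ and either $N_u$ or $R_u$, and these two are disjoint. So $a=m^{-2}(1-\frac1m)^{2n-3}(\Pr N_u+\Pr R_u)\Pr Q_u\le m^{-2}$. Flipping exactly this pair and nothing else is such a step, so $a\ge m^{-2}(1-\frac1m)^{m-2}\ge\frac1{em^2}$.

(ii) A single insertion under $N_u$ is rejected, and under $R_u$ and $Q_u$ it is accepted.

(iii) A single removal of a cycle edge is accepted under $Q_u$ and $N_u$ or $R_u$, with a probability that does not depend on the edge, and at least $\frac1m(1-\frac1m)^{m-1}\ge\frac1{em}$.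

(iv) By Lemma 1 there are $H_j$ distinct pairs (hole edge, heavier spoke) in layer $j$ whose flip keeps their unit connected. A step flipping exactly such a pair and one given missing edge of $u$ realizes $R_u\cap Q_u$ and has probability $m^{-3}(1-\frac1m)^{m-3}\ge\frac1{em^3}$. $\square$

Rates $a$ and $\nu$ depend on $x_t$; we suppress this.

## 8. An exponential moment bound for the extra edges

To control $\nu$ from above, we show that few units contain cycles. Let $E(t)=\sum_uE_u$ at time $t$ and $\xi=\min\{t:E(t)\ge11n\}$.

**Lemma 4.** $\Pr(\xi\le T)\le2(T+1)e^{-n}=o(1)$. For $t<\xi$ and every $u$ we have, given $x_t$, $\Pr(R_u)\le23n^2/m$; hence $\nu\le23n^2/m^2$ if $u$ is a tree.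

**Proof.** **Step 1: what an accepted step must contain.** Let $c$ be the number of non-bridge unit edges of $x_t$. The $E(t)$ edges outside a spanning tree of $x_t$ are non-bridges, so $c\ge E(t)$. In an accepted non-idle step some edge is removed, by (2). Either (P1) a non-bridge is removed, or (P2) only bridges are removed. In case (P2), some unit contains both a removed and an inserted edge, since only insertions in the same unit can reconnect it. Each unit has at most $(2n-1)^2/4\le n^2$ pairs (missing edge, present edge), so the expected number of flipped pairs of this kind is at most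
$$\frac{Un^2}{m^2}\le\frac n{100m}\tag{3}$$
by (1).

**Step 2: the drift of $e^{E(t)}$.** Let $N_I$ be the number of inserted unit edges. It is binomial with mean $\mu\le m'/m\le0.01$ and independent of the removals. In an accepted non-idle step, $\Delta=E(t+1)-E(t)\le N_I-1$; otherwise $\Delta=0$. For each fixed non-bridge, being flipped with probability $\frac1m$, the contribution of (P1) is controlled by
$$\mathbb E[(e^{N_I-1}-1)^+]\le\sum_{r\ge2}e^{r-1}\frac{\mu^r}{r!}=\frac1e\sum_{r\ge2}\frac{(e\mu)^r}{r!}\le\frac e2\mu^2e^{e\mu}\le2\cdot10^{-4}.$$
For each fixed pair as in (P2), flipped with probability $m^{-2}$, the number $N'$ of other insertions satisfies $\Delta\le N'$, is independent of the pair, and $\mathbb E[e^{N'}-1]\le e^{(e-1)\mu}-1\le0.02$. For a negative contribution, removing exactly one non-bridge and flipping nothing else has total probability at least $\frac c{em}$, is accepted, and has $\Delta=-1$; here $N_I=0$, so these steps are not needed in the positive part. Altogether, since $(1-e^{-1})/e>0.23$,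
$$\mathbb E[e^\Delta-1\mid x_t]\le\frac{2\cdot10^{-4}c}m+0.02\,\frac n{100m}-\frac{(1-e^{-1})c}{em}\le\frac{n-c/5}m\le\frac{n-E(t)/5}m.$$

**Step 3: the moment stays bounded.** Let $Y_t=e^{E(t)}$. If $E(t)\ge10n$, then $\mathbb E[Y_{t+1}\mid x_t]\le(1-\frac nm)Y_t$. Otherwise $\mathbb E[Y_{t+1}\mid x_t]\le(1+\frac nm)Y_t\le(1-\frac nm)Y_t+2e^{10n}\frac nm$. Since $Y_0=1$, induction gives $\mathbb E[Y_t]\le2e^{10n}$ for all $t$. So $\Pr(E(t)\ge11n)\le2e^{-n}$, and a union bound over $0\le t\le T$ gives the first claim; it is $o(1)$ because $T\le m^3$ is polynomial in $s$ while $n=s^8$.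

**Step 4: the bound on $R_u$.** For $t<\xi$ fewer than $11n$ units contain a cycle, so $c\le2n\cdot11n=22n^2$. As in Step 1, $R_u$ implies that in the heavier units a non-bridge is removed or a pair as in (P2) is flipped. So $\Pr(R_u)\le\frac{22n^2}m+\frac n{100m}\le\frac{23n^2}m$, and $\nu\le\frac1m\Pr(R_u)$. $\square$

## 9. Clean steps and averaged potentials

We now restrict attention to the simple steps of a unit and show that the others are rare.

**Definition 8 (clean, alive).** An accepted step with $S\ne\emptyset$ is *clean* for $u$ if either $u$ is a tree and $S$ is an improving exchange or a single insertion, or $u$ is unicyclic and $S$ is a single removal of a cycle edge. Let $\zeta_u$ be the first $t$ such that the step from $x_t$ to $x_{t+1}$ is accepted with $S\ne\emptyset$ and is not clean. The unit $u$ is *alive* at time $t$ if $t\le\zeta_u$ and $t<\xi$; it is *killed* when it ceases to be alive.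

Example. In the two-triangle step of Section 3, the flip of $g_2,a_2,a_2'$ is clean for both triangles: an improving exchange above, a single insertion below. If instead $g_2,a_2,a_2',g_2'$ flip, the step is accepted ($-32+8-4<0$), and it is not clean for the light triangle, where a lighter edge was exchanged for a heavier one.

At all times $t\le\zeta_u$, $u$ is a tree or unicyclic. Whether $u$ is alive at time $t$ is determined by the history up to time $t$; conditioning on $x_t$ below means conditioning on this history. Once killed, a unit stays so.

**Lemma 5.** $\Pr(\zeta_u<T,\ \xi>T)\le12s^{-2}$. The probability that $u$ is alive and unicyclic at more than $m^2/2$ of the times $t<T$ is at most $s^{-26}$.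

**Proof.** **Step 1: non-clean steps from an alive tree.** If $N_u$ holds, an accepted $S\ne\emptyset$ with $|S|\le2$ is an improving exchange: removals alone disconnect the tree, insertions alone are worsening, and one removal with one insertion must have the removed edge heavier. If $R_u$ holds, an accepted $S$ with $|S|=1$ is an insertion. So a non-clean step needs $|S|\ge3$, or $|S|\ge2$ together with $R_u$. Using $\Pr(|S|\ge3)\le\frac{(2n)^3}{6m^3}$, $\Pr(|S|\ge2)\le\frac{2n^2}{m^2}$, independence of $S$ and $R_u$, and Lemma 4, its probability is at most
$$\frac43\frac{n^3}{m^3}+\frac{23n^2}m\cdot\frac{2n^2}{m^2}\le\frac{48n^4}{m^3}.$$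

**Step 2: non-clean steps from an alive unicyclic unit.** A single removal that is accepted is the removal of a cycle edge. So a non-clean step needs $|S|\ge2$, or a single insertion together with $R_u$. Its probability is at most $\frac{2n^2}{m^2}+\frac{2n}m\cdot\frac{23n^2}m\le\frac{48n^3}{m^2}$.

**Step 3: a unit is rarely unicyclic.** Let $p_t$ be the probability that $u$ is alive and unicyclic at time $t$. From an alive tree, the next state is alive and unicyclic with probability at most $(n-1)\nu\le23n^3/m^2$. From an alive unicyclic state this probability is at most $1-\frac3{em}\le1-\frac1m$, since the cycle has at least $3$ edges and Lemma 3(iii) applies. So $p_{t+1}\le(1-\frac1m)p_t+\frac{23n^3}{m^2}$ with $p_0=0$, whence $p_t\le\frac{23n^3}m$ and $\sum_{t<T}p_t\le\frac{23n^3T}m$.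

**Step 4: summation.** If $\zeta_u<T<\xi$, then $u$ is alive at time $\zeta_u$ and makes a non-clean step. Hence, by (1),
$$\Pr(\zeta_u<T,\ \xi>T)\le T\frac{48n^4}{m^3}+\frac{23n^3T}m\cdot\frac{48n^3}{m^2}\le\frac{1200n^6B}m\le\frac{12n^5}W=12s^{-2}.$$
The second claim is Markov's inequality: $\frac{23n^3Bm}{m^2/2}=\frac{46n^3B}m\le\frac{n^2}W=s^{-26}$. $\square$

Next we need a way to use functions of tree states although the unit passes through unicyclic states.

**Definition 9 (averaged function).** For a function $\psi\ge0$ of tree states of $u$, put $\hat\psi(x)=\psi(x)$ for tree states, and for unicyclic states let $\hat\psi(x)$ be the average of $\psi(x-f)$ over the edges $f$ of the cycle. Let $\hat\psi_t=\hat\psi(x_t)$ if $u$ is alive at time $t$, and $\hat\psi_t=0$ otherwise.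

Example. Let $\psi=D$, $n=3$, and let the unit be the path plus $a_3$. The cycle is $g_1,g_2,g_3,a_3$; removing a path edge leaves one hole, removing $a_3$ none. So $\hat\psi=\frac34$.

**Lemma 6.** In an alive unicyclic state, $\mathbb E[\hat\psi_{t+1}\mid x_t]\le\hat\psi_t$. In an alive tree state $x$,
$$\mathbb E[\hat\psi_{t+1}\mid x_t]\le\psi(x)+a\sum_{x\to x'}(\psi(x')-\psi(x))+\nu\sum_{e\text{ missing}}(\hat\psi(x+e)-\psi(x)),\tag{4}$$
where the first sum is over the improving exchanges of $u$. If $u$ is not alive, $\hat\psi_{t+1}=\hat\psi_t=0$.

**Proof.** While $u$ is alive, its state changes only by clean steps or by a step that kills, after which the value is $0$. In a unicyclic state, each cycle edge is the one removed with the same probability (Lemma 3(iii)), so given a clean removal the expected value of $\psi$ is $\hat\psi_t$; in all other steps the value is unchanged or $0$. In a tree state, the clean steps have the probabilities $a$ and $\nu$ of Lemma 3(i),(ii), and in all other steps the value is unchanged or drops to $0\le\psi$; the same holds if $\xi$ is reached. $\square$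

So a step "insert $e$, later resolve the cycle" acts like one move: insert $e$ and remove a uniform edge of the fundamental cycle. This is why the cycles in Lemma 2 were recorded with all their edges.

## 10. Once a unit has $M_1$ holes, it keeps $M_0$ holes for $2m^2$ steps

**Lemma 7.** Let $\tau_0$ be a stopping time at which, when finite, $u$ is a tree with $D\ge M_1$. The probability that at some $t\in[\tau_0,\tau_0+2m^2]$ the unit $u$ is alive and has fewer than $M_0$ holes is $O(s^{-3/2})$.

**Proof.** We want a nonnegative process that is large when $D$ is small and whose mean grows by at most a constant factor in $2m^2$ steps. Let $D^*=\lfloor n/1000\rfloor$ and $F(D)=(\min(D,D^*)+1)^{-4}$, and apply (4) with $\psi=F$. By convexity,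
$$F(D-1)-F(D)\le4D^{-5}\quad(1\le D\le D^*),\qquad F(D)-F(D+1)\ge4(D+2)^{-5}\quad(0\le D<D^*).$$

**Step 1: exchanges.** Only the $D$ annihilations decrease $D$. For $1\le D\le D^*$ the contribution is at most $aD\cdot4D^{-5}=4aD^{-4}\le64aF(D)$, because $D+1\le2D$. For $D=0$ and for $D>D^*$ it is at most $0$.

**Step 2: insertions.** Consider inserting an edge and then removing a uniform edge of its cycle. By Lemma 2 every fundamental cycle has at most two spokes and at least one path edge. Inserting a missing spoke never decreases $D$, and it increases $D$ by $1$ (a path edge is removed) with probability at least $\frac13$. Inserting one of the $D$ missing path edges decreases $D$ by $1$ (a spoke is removed) with probability at most $\frac23$, and otherwise leaves $D$ unchanged. For $1\le D<D^*$ we have $4(D+2)^{-5}\ge4\cdot3^{-5}D^{-5}$, so the contribution is at most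
$$\frac{4\nu}3D^{-5}\Big[2D-\frac{n-1-D}{243}\Big]\le0,$$
since $486D<0.486\,n$ while $n-1-D\ge0.999n-1$. For $D=0$ and for $D>D^*$ the contribution is at most $0$. For $D=D^*$ only the path edges can increase $F$, and the contribution is at most $\frac83\nu(D^*)^{-4}$.

**Step 3: the supermartingale.** By Steps 1 and 2, $a\le m^{-2}$, Lemma 4 and Lemma 6,
$$\mathbb E[\hat F_{t+1}\mid x_t]\le\Big(1+\frac{64}{m^2}\Big)\hat F_t+\varepsilon,\qquad\varepsilon=\frac83\cdot\frac{23n^2}{m^2}(D^*)^{-4}.$$
Hence $Z_\kappa=(1+\frac{64}{m^2})^{-\kappa}\hat F_{\tau_0+\kappa}+(2m^2-\kappa)\varepsilon$, $0\le\kappa\le2m^2$, is a nonnegative supermartingale. Since $D^*\ge M_1$, its initial value is at most $M_1^{-4}+123n^2(D^*)^{-4}$.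

**Step 4: few holes make it large.** If $u$ is alive with $h<M_0$ holes, then $\hat F\ge(M_0+2)^{-4}$, because a unicyclic unit with $h$ holes becomes a tree with $D\in\{h,h+1\}$ when a cycle edge is removed. Then $Z_\kappa\ge e^{-128}(M_0+2)^{-4}$. The maximal inequality bounds the probability by
$$e^{128}(M_0+2)^4\big(M_1^{-4}+123\,n^2(D^*)^{-4}\big)=O(s^{9/2-6})+O(s^{9/2+16-32})=O(s^{-3/2}).\qquad\square$$

## 11. Regaining $M_1$ holes: the potential $\sum\ell_r^{1/4}$

While layer $j$ is active, a unit of layer $j+1$ should reach $D\ge M_1$ in phase $j$, whatever its state. The question is what potential to use. Consider $\Phi_\beta=\sum_r\ell_r^\beta$.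

With $\beta=1$ this is the total length $L$, and by Section 5 exchanges lower it in expectation, so it does not register that splitting is progress towards many holes. With $\beta=0$ it is $D$, which does not see lengths: a gap insertion raises $1+D$ by at most $1$, whether the new interval has length $1$ or $n/2$, so the one event that rescues a nearly empty unit hardly counts. An intermediate $\beta$ rewards both. How small must it be? Under the estimate used in (A) below, the splits of an interval of length $\ell$ contribute $\frac12\big(\frac1{(1-\beta)(2-\beta)}-1\big)\ell^2$ to leading order, and this is negative iff $\beta^2-3\beta+1>0$, i.e. (for $0\le\beta<1$) iff $\beta<\frac{3-\sqrt5}2\approx0.38$. We take $\beta=\frac14$. As we want to bound the probability that the potential stays small, we work with a reciprocal.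

For a tree state let
$$\beta=\tfrac14,\quad\Phi=\sum_r\ell_r^\beta,\quad R=\Phi+1,\quad V=\frac1R,\quad K=\ln n,\quad\Phi_1=KM_1,\quad\delta=6\ln n.$$
Since $\Phi\le\sum\ell_r\le n$, we have $\frac1{n+1}\le V\le1$.

Example. The path has $\Phi=0$, $V=1$; the star has $\Phi=n-1$, $V=\frac1n$; a single interval of length $16$ has $\Phi=2$, $V=\frac13$, and after a split into $8+8$ it has $\Phi=2\cdot8^{1/4}\approx3.36$.

**Lemma 8.** Let $u$ be in layer $j+1$ and in a tree state with $D<M_1$, and let $H_j\ge WM_0/2$. Then the right side of (4) with $\psi=V$ is at most $(1-\delta/m^2)V$.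

**Proof.** **Step 1: elementary bounds.** Let $\varrho_r=\ell_r^\beta/R$, so $\sum_r\varrho_r\le1$. Suppose one interval of length $\ell$ is replaced by lengths $X,Y$, where $0$ stands for "empty". Put $\varrho=\ell^\beta/R<1$ and $z=(X^\beta+Y^\beta)/\ell^\beta$, and let $V'$ be the new value of $V$. Then
$$\frac{V'}V-1=\frac1{1-\varrho+\varrho z}-1.$$

* (a) If $z>0$, convexity of $1/t$ gives $\frac{V'}V-1\le\varrho(\frac1z-1)$.
* (b) If $z=0$, then $\frac{V'}V-1=\frac\varrho{1-\varrho}=\varrho\frac R{R-\ell^\beta}\le\varrho(1+\ell^\beta)$, since $R-\ell^\beta\ge1$.
* (c) If $X+Y\le\ell$, then $\frac{V'}V-1\ge-\varrho$. Indeed $\frac{V'}V-1=\frac{\varrho(1-z)}{1-\varrho+\varrho z}$; this is nonnegative for $z\le1$, and for $z>1$ the denominator is at least $1$ and $z\le2\cdot2^{-\beta}<2$.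
* (d) For $X,Y\ge1$: $\frac1z\le\frac14\big[(\ell/X)^\beta+(\ell/Y)^\beta\big]$, by $\frac1{p+q}\le\frac14(\frac1p+\frac1q)$.
* (e) For $1\le q\le\ell$: $\sum_{X=1}^q(\ell/X)^\beta\le\ell^\beta\int_0^qx^{-\beta}dx=\frac43q(\ell/q)^\beta\le\frac43\ell$.

**Step 2: (A), exchanges.** Fix one interval of length $\ell$, and for the moment include the nonexistent moves with $l=1$. The sum of the relative changes $\frac{V'}V-1$ is at most $\varrho$ times the sum of the following contributions.

* Splits. By (a), (d) and symmetry, comparing the decreasing summand with its integral,
$$\sum\Big(\frac1z-1\Big)\le\frac12\sum_{X=1}^{\ell-1}(\ell-X)\Big(\frac\ell X\Big)^\beta-\frac{\ell(\ell-1)}2\le\frac12\cdot\frac{\ell^2}{(1-\beta)(2-\beta)}-\frac{\ell(\ell-1)}2=-\frac5{42}\ell^2+\frac\ell2.$$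
Here $\int_0^\ell(\ell-x)(\ell/x)^\beta dx=\ell^2\big(\frac1{1-\beta}-\frac1{2-\beta}\big)=\frac{\ell^2}{(1-\beta)(2-\beta)}=\frac{16}{21}\ell^2$.
* The two kinds of shrinks: by (a) and (e), at most $2\big(\frac43\ell-(\ell-1)\big)=\frac23\ell+2$.
* Annihilation: by (b), at most $1+\ell^\beta\le1+\ell$.
* Deleting the nonexistent moves (at most $\ell-1$ splits and one shrink), each with relative change at least $-\varrho$ by (c): at most $\ell$.

The total is $\varrho\big[-\frac5{42}\ell^2+\frac{19}6\ell+3\big]\le\varrho\big(40-\frac{\ell^2}{20}\big)$, because $\frac5{42}-\frac1{20}=\frac{29}{420}$ and $\max_\ell\big(\frac{19}6\ell-\frac{29}{420}\ell^2\big)=\big(\frac{19}6\big)^2\big/\big(4\cdot\frac{29}{420}\big)<37$. Summing over the intervals, the exchange part of (4) is at most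
$$aV\Big[40-\frac1{20}\sum_r\frac{\ell_r^{9/4}}R\Big].\tag{5}$$

**Step 3: (B), insertions of spokes inside intervals.** Insert $a_l$ with $i\le l<k$; put $X=l-i+1$ and $c=k-l=\ell-X$. The cycle has $c+2$ edges. Removing a path edge gives $(X,Y)$ with $Y=1,\dots,c$, each once; removing $a_k$ gives $(X,0)$; removing $a_l$ changes nothing. By (a), (d), and (e) in the form $\frac14\sum_{Y=1}^c(\ell/Y)^\beta\le\frac c3(\ell/c)^\beta$, the averaged relative change is at most
$$\frac\varrho{c+2}\Big[\frac c4\Big(\frac\ell X\Big)^\beta+\frac c3\Big(\frac\ell c\Big)^\beta-c+\Big(\frac\ell X\Big)^\beta\Big]\le\varrho\Big[\frac14\Big(\frac\ell X\Big)^\beta+\frac13\Big(\frac\ell c\Big)^\beta-1+\frac{2+(\ell/X)^\beta}{c+2}\Big].$$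
Sum over $X=1,\dots,\ell-1$; then $c$ also runs through $1,\dots,\ell-1$. The first three terms give at most $\frac\ell3+\frac{4\ell}9-(\ell-1)=-\frac{2\ell}9+1$. In the last term, indices with $c\ge28$ contribute at most $\frac1{30}(2\ell+\frac43\ell)=\frac\ell9$. For each of the at most $27$ indices with $c<28$, $\ell/X=1+c/X\le1+c$, so the term is at most $\frac{2+(1+c)^{1/4}}{c+2}\le1.1$: for $c=1$ it is below $1.07$, and for $c\ge2$ it is at most $\frac24+\frac{\sqrt{1+c}}{c+2}\le1$. If $l=1$ does not exist, its formal averaged change is at least $-\varrho$ by (c), so deleting it costs at most $\varrho$. The total for one interval is at most $\varrho(33-\frac\ell9)$.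

**Step 4: (C), insertion of $g_{i_r}$.** Write $\ell=\ell_r$, $\varrho=\varrho_r$. The cycle consists of $c=k_r-k_{r-1}\ge\ell$ path edges, $a_{k_r}$, and $a_{k_{r-1}}$ if $r\ge2$.

* Removing a path edge turns the interval into one of length $\ell'$, where each $\ell'\in\{1,\dots,c\}$ occurs once. Lengths $\ell'>\ell$ contribute at most $0$. The others contribute, averaged over at least $\ell+1$ edges, at most $\frac\varrho{\ell+1}\sum_{\ell'\le\ell}\big((\ell/\ell')^\beta-1\big)\le\frac\varrho{\ell+1}\big(\frac43\ell-\ell\big)\le\frac\varrho3$.
* Removing $a_{k_r}$ is the annihilation and contributes at most $\varrho\frac{1+\ell^\beta}{\ell+1}\le\varrho$.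
* Removing $a_{k_{r-1}}$ (if $r\ge2$; probability $\frac1{c+2}\le\frac13$) replaces the intervals $r-1$ and $r$ by $\{i_{r-1},\dots,k_r\}$, of length $\ell_{r-1}+c\ge\ell_{r-1}+\ell_r$. So $\Phi$ drops by at most $\sigma=\min(\ell_{r-1}^\beta,\ell_r^\beta)$. Since $R\ge2\sigma+1$, the relative change of $V$ is at most $\frac\sigma{R-\sigma}\le\frac{2\sigma}R\le2\varrho$.

The total is at most $\frac\varrho3+\varrho+\frac{2\varrho}3=2\varrho$.

**Step 5: (D), insertion of $a_l$ with $l$ in a gap.** Removing a path edge $g_p$ creates an additional interval $\{p,\dots,l\}$; removing the preceding spoke lengthens the preceding interval; removing $a_l$ changes nothing. So the contribution is at most $0$.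

By (B) and (C), and $\sum_r\varrho_r\le1$, the insertion part of (4) is at most
$$\nu V\Big[35-\frac19\sum_r\frac{\ell_r^{5/4}}R\Big]\tag{6}$$
plus the contribution of (D).

**Step 6: the case $\Phi\ge\Phi_1$; long intervals split.** Here $D\ge1$, and $D<M_1$ gives $\Phi/D\ge K$. By the power mean inequality, applied to the numbers $\ell_r^{1/4}$,
$$\sum\ell_r^{9/4}\ge\Phi(\Phi/D)^8\ge K^8\Phi,\qquad\sum\ell_r^{5/4}\ge\Phi(\Phi/D)^4\ge K^4\Phi,$$
and $\Phi/R\ge\frac12$. So the insertion part is at most $\nu V(35-\frac{K^4}{18})\le0$. By (5) and $a\ge\frac1{em^2}$, the exchange part is at most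
$$aV\Big(40-\frac{K^8}{40}\Big)\le-\frac1{em^2}\Big(\frac{(\ln n)^8}{40}-40\Big)V\le-\frac\delta{m^2}V.$$

**Step 7: the case $\Phi<\Phi_1$; gap insertions rescue.** Now
$$\sum\ell_r\le\Big(\sum\ell_r^{1/4}\Big)^4=\Phi^4\le\Phi_1^4=s^6(8\ln s)^4\le\frac n4.$$
So the gaps contain at least $\frac{3n}4$ positions, in at most $D+1\le2M_1$ gaps. Let the *offset* $c$ of a gap position $l$ be $l$ minus the index of the spoke (or of $v_0$) preceding the gap. In each gap at most $\frac n{8M_1}$ positions have offset less than $\frac n{8M_1}$. So at least $\frac{3n}4-2M_1\frac n{8M_1}=\frac n2$ gap positions have offset $c\ge\frac n{8M_1}\ge2$; the corresponding spokes exist and are missing. After inserting such an $a_l$, the cycle has at most $c+2$ edges. Removing its $c$ path edges creates an additional interval of each length $1,\dots,c$, and at least $c/2$ of these lengths are at least $c/2$. Thus with probability at least $\frac{c/2}{c+2}\ge\frac14$ the new value satisfies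
$$\Phi'\ge\Big(\frac n{16M_1}\Big)^{1/4}=\tfrac12s^{13/8}\ge2(\Phi_1+1),$$
because $\Phi_1=8s^{3/2}\ln s$ and $\frac{13}8>\frac32$. Then $V'\le\frac1{2(\Phi_1+1)}\le\frac V2$. Hence (D) contributes at most $-\nu V\cdot\frac n2\cdot\frac14\cdot\frac12=-\nu V\frac n{16}$. The insertion part is at most $\nu V(35-\frac n{16})\le-\nu V\frac n{32}$, and the exchange part is at most $40aV\le\frac{40V}{m^2}$. By Lemma 3(iv) and (1),
$$\nu nm^2\ge\frac{WM_0n}{2em}\ge\frac{M_0}{404\,e\,B}=\frac{s^{1/8}}{404e}\ge32(40+\delta),$$
as $\delta=48\ln s$. So $\nu\frac n{32}\ge\frac{40+\delta}{m^2}$, and the two parts together are at most $-\frac\delta{m^2}V$. $\square$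

**Lemma 9.** Let $u$ be in layer $j+1$, and let $\tau_u$ be the first $t\ge t_j$ at which $u$ is a tree with $D\ge M_1$. The event that $H_j(t)\ge WM_0/2$ for all $t\in[t_j,t_{j+1}]$, $u$ is alive at time $t_{j+1}$, $u$ is unicyclic at most $m^2/2$ times in $[t_j,t_{j+1})$, and $\tau_u>t_{j+1}$, has probability at most $2n^{-2}$.

**Proof.** Run $\hat V_t$ from time $t_j$, and stop it at $\tau_u$ and at the first $t\ge t_j$ with $H_j(t)<WM_0/2$. Let $\theta_t$ be the number of times in $[t_j,t)$ at which $u$ is a tree, frozen at the stopping time. Before stopping, an alive tree state satisfies the hypotheses of Lemma 8, and then $\theta$ increases by one. Since $e^{\delta/m^2}(1-\delta/m^2)\le1$, and $\hat V$ is a supermartingale in unicyclic states by Lemma 6, $\hat V_te^{\delta\theta_t/m^2}$ is a nonnegative supermartingale with initial value at most $1$. On the event in question the process is not stopped before $t_{j+1}$, $u$ is a tree at least $m^2/2$ times, and $\hat V\ge\frac1{n+1}$. So its value at $t_{j+1}$ is at least $\frac1{n+1}e^{\delta/2}=\frac{n^3}{n+1}$. Markov's inequality gives $\frac{n+1}{n^3}\le2n^{-2}$. $\square$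

## 12. The relay through $B$ layers

**Proof of Theorem 1.** For $u$ in layer $j$, let $\mathcal F_u$ be the event that $u$ has at least $M_0$ holes at all times in $[t_j,t_{j+1}]$. Let $\mathcal A_j$ be the event that $\mathcal F_u$ holds for at least $W/2$ units of layer $j$. On $\mathcal A_j$ we have $H_j(t)\ge WM_0/2$ throughout $[t_j,t_{j+1}]$. If $\xi>T$ and $\zeta_u\ge T$, then $u$ is alive at all times $t\le T$.

**Step 1: layer 1 starts full.** At time $0$ each unit is a star, a tree with $D=n-1\ge M_1$. By Lemma 5, and Lemma 7 with $\tau_0=0$, $\Pr(\neg\mathcal F_u,\ \xi>T)\le12s^{-2}+O(s^{-3/2})=O(s^{-3/2})$ for each $u$ in layer $1$.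

**Step 2: layer $j$ hands over to layer $j+1$, for $1\le j<B$.** Let $u$ be in layer $j+1$. By Lemmas 5 and 9, on $\mathcal A_j\cap\{\xi>T\}$ we have $\zeta_u\ge T$ and $\tau_u\le t_{j+1}$, except with probability $12s^{-2}+s^{-26}+2n^{-2}=O(s^{-2})$. Apply Lemma 7 with $\tau_0=\tau_u$ if $\tau_u\le t_{j+1}$ and $\tau_0=\infty$ otherwise; this is a stopping time. Since $t_j\le\tau_u\le t_{j+1}$ and $t_{j+2}=t_j+2m^2\le\tau_u+2m^2$, the window $[\tau_u,\tau_u+2m^2]$ covers $[t_{j+1},t_{j+2}]\subseteq[0,T]$. This is why Lemma 7 asks for $2m^2$ steps. As $u$ is alive there, it has at least $M_0$ holes throughout, except with probability $O(s^{-3/2})$. Thus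
$$\Pr(\mathcal A_j,\ \xi>T,\ \neg\mathcal F_u)\le p\quad\text{with }p=O(s^{-3/2}),$$
uniformly in $j$ and in $u$ of layer $j+1$; we enlarge $p$ so that it also covers Step 1.

**Step 3: from units to layers.** The units of a layer need not be independent, but expectations suffice. The expected number of units of layer $j+1$ that fail $\mathcal F_u$, counted on $\mathcal A_j\cap\{\xi>T\}$, is at most $pW$, and $\neg\mathcal A_{j+1}$ requires more than $W/2$ failures. By Markov's inequality $\Pr(\mathcal A_j,\ \xi>T,\ \neg\mathcal A_{j+1})\le2p$. In the same way $\Pr(\neg\mathcal A_1,\ \xi>T)\le2p$. Summing over the layers and using Lemma 4,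
$$\Pr(\neg\mathcal A_B)\le2pB+\Pr(\xi\le T)=O(s^{-1/2})+o(1)=o(1).$$

**Step 4: the runtime.** On $\mathcal A_B$, layer $B$ has holes at time $t_{B+1}=Bm^2$. So $x_{Bm^2}$ is not the MST, and since the MST is never left once reached, $\mathcal T>Bm^2$. By (1), $B=s\ge(m/202)^{1/51}$. Hence $\mathcal T>(m/202)^{1/51}m^2$ with probability $1-o(1)$, and
$$\mathbb E[\mathcal T]\ge(1-o(1))(m/202)^{1/51}m^2\ge m^{2+1/52}$$
for all large $m$. Since $m^{2+1/52}/(m^2\log m)\to\infty$, no constant $C$ as in the conjecture exists; and since $m^{2+1/52}$ exceeds every function of the form $m^{2+o(1)}$ for large $m$, no weight-independent bound of that form holds. $\square$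

On these instances $\log_2w_{\max}=m'\le m$, so the bound also reads $\mathbb E[\mathcal T]\ge m^2(\log_2w_{\max})^{1/52}$. The exponent $1/52$ is not optimized, and the argument does not determine the exact worst-case order.
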